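\title{Nontrivial dimension quotients in all large degrees over a fixed abelianization}

\begin{abstract}
For a finitely generated metabelian group $G$ the integral dimension subgroups $\delta_n(G)$ agree with the terms $\gamma_n(G)$ of the lower central series for all $n\geq n_0$, where $n_0$ depends only on $G/G'$. We show that this does not extend to arbitrary finitely generated groups. No such bound exists for the abelianization $\mathbb Z^5$, nor for $(\mathbb Z/2^{14})^7$, and a single finitely generated group can have $\delta_j\neq\gamma_j$ for all large $j$. The method is to substitute commutators of weight $N$ for the generators of a group $H$. This moves $\delta_n(H)/\gamma_n(H)$ to all degrees $j$ with $(n-1)N<j\leq nN$, and its survival there is detected in a wreath product by counting degrees of polynomial functions. The starting point is an explicit $4$-generator group with $\gamma_4=1\neq\delta_4$.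
\end{abstract}

\section{Introduction}

Let $G$ be a group, and let $\gamma_1(G)=G$, $\gamma_{n+1}(G)=[\gamma_n(G),G]$ be its lower central series; we write $G'=\gamma_2(G)$. The augmentation ideal $\mathfrak g$ of the integral group ring $\mathbb ZG$ is the kernel of the ring map $\mathbb ZG\to\mathbb Z$ that sends every element of $G$ to $1$; it is spanned additively by the elements $g-1$. The $n$-th \emph{dimension subgroup} of $G$ is
\[
\delta_n(G)=G\cap(1+\mathfrak g^n),
\]
the kernel of the map from $G$ to the unit group of $\mathbb ZG/\mathfrak g^n$.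

The two series measure the same thing by different means. The elements of $\gamma_n(G)$ are those that die in every nilpotent quotient of class less than $n$. The elements of $\delta_n(G)$ are those that act trivially on every $\mathbb ZG$-module $A$ with a chain of submodules $A=A_0\supseteq A_1\supseteq\dots\supseteq A_n=0$ on whose factors $G$ acts trivially: such a module is annihilated by $\mathfrak g^n$, and $\mathbb ZG/\mathfrak g^n$ is itself such a module. One always has $\gamma_n(G)\subseteq\delta_n(G)$, and the \emph{dimension quotient} $\delta_n(G)/\gamma_n(G)$ is the part of $G/\gamma_n(G)$ that these unitriangular actions do not see.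

In the simplest cases nothing is missed. Equality $\delta_n(G)=\gamma_n(G)$ holds for $n\leq3$ in every group, which is classical (see \cite{Passi}); it holds for all $n$ when $G$ is free or $G/G'$ is cyclic (Section~\ref{sec:prelim}). It fails in general: Gupta \cite{Gupta} proved that for each $n\geq4$ there is a finite $2$-group $P_n$ with $\delta_n(P_n)\neq\gamma_n(P_n)$. For metabelian groups, those with abelian $G'$, the failure is confined to low degrees in a uniform way.

\begin{theorem}[{\cite[Theorem~2.83]{LADP}}]\label{thm:meta}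
Let $G$ be a finitely generated metabelian group. There is an integer $n_0(G/G')\geq1$, depending only on $G/G'$, such that $\delta_n(G)=\gamma_n(G)$ for all $n\geq n_0(G/G')$.
\end{theorem}

For a finitely generated abelian group $A$ consider the statement
\begin{quote}
$\mathrm U(A)$: there is an integer $n_0(A)\geq1$ such that every finitely generated group $G$ with $G/G'\cong A$ satisfies $\delta_n(G)=\gamma_n(G)$ for all $n\geq n_0(A)$.
\end{quote}
Problem~2.86 of \cite{LADP} asks whether Theorem~\ref{thm:meta} holds without the metabelian hypothesis, that is, whether $\mathrm U(A)$ holds for every $A$. Gupta's theorem does not decide this, since it puts no restriction on the abelianizations of the groups $P_n$. The free groups and the free metabelian-type extreme of Theorem~\ref{thm:meta} both behave well, and so do all groups with cyclic abelianization, so one might well guess that the answer is yes. It is no. Throughout, an \emph{$r$-generator group} is a group that can be generated by $r$ elements.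

\begin{theorem}\label{thm:A}
For every $j\geq10$, and for $j=7,8$, there is a $5$-generator group $G$ with $G/G'\cong\mathbb Z^5$ and $\delta_j(G)\neq\gamma_j(G)$. Hence $\mathrm U(\mathbb Z^5)$ is false, and Theorem~\ref{thm:meta} does not extend to all finitely generated groups.
\end{theorem}

The theorem comes from a construction that transports one dimension quotient to higher degrees and, at the same time, makes the abelianization free.

\begin{theorem}\label{thm:B}
Let $H$ be an $r$-generator group, $n\geq2$ and $N\geq2$. There is an $(r+1)$-generator group $G$ with $G/G'\cong\mathbb Z^{r+1}$ such that $\delta_n(H)/\gamma_n(H)$ embeds in $\delta_j(G)/\gamma_j(G)$ for every $j$ with $(n-1)N<j\leq nN$.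
\end{theorem}

With more generators, all values of $N$ can be realized in one group.

\begin{theorem}\label{thm:C}
Let $H$ be generated by $h_1,\dots,h_r$, and let $n\geq3$.
\begin{itemize}
\item[(a)] There is an $(r+2)$-generator group $\mathcal G$ with $\mathcal G/\mathcal G'\cong\mathbb Z^{r+2}$ such that $\delta_n(H)/\gamma_n(H)$ embeds in $\delta_j(\mathcal G)/\gamma_j(\mathcal G)$ for all $j>(n-1)^2$.
\item[(b)] If moreover $h_i^q=1$ for all $i$, there is an $(r+3)$-generator group $\mathcal G$ with $\mathcal G/\mathcal G'\cong(\mathbb Z/q)^{r+3}$ and the same property.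
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:D}
\begin{itemize}
\item[(1)] There is a $6$-generator group with abelianization $\mathbb Z^6$, and there is a $7$-generator group with finite abelianization $(\mathbb Z/2^{14})^7$, each satisfying $\delta_j\neq\gamma_j$ for all $j\geq10$.
\item[(2)] $\mathrm U(A)$ is false for every finitely generated abelian group $A$ that has $\mathbb Z^5$ or $(\mathbb Z/2^{14})^7$ as a direct factor. It is true, with $n_0=1$, for cyclic $A$.
\item[(3)] There is a finitely generated group with $\delta_j\neq\gamma_j$ for all $j\geq4$. The range $j\geq4$ is optimal.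
\end{itemize}
\end{corollary}

The input for Theorem~\ref{thm:A} is a $4$-generator group of nilpotency class at most $3$ with $\delta_4\neq1$. Rips (1972) gave the first such example; we construct one with full proof in Section~\ref{sec:seed}. Thus Theorem~\ref{thm:A} depends on no outside result except Magnus's theorem on free groups, and only part~(3) of Corollary~\ref{cor:D} uses Gupta's theorem. Section~\ref{sec:idea} explains the transport construction and works its smallest case by hand; Sections~\ref{sec:poly}--\ref{sec:amp} carry it out.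

\section{Basic facts on dimension subgroups}\label{sec:prelim}

We write $[g,h]=g^{-1}h^{-1}gh$, and longer commutators are left-normed: $[g_1,\dots,g_m]=[[g_1,\dots,g_{m-1}],g_m]$. We use the standard inclusion $[\gamma_a(G),\gamma_b(G)]\subseteq\gamma_{a+b}(G)$. For $m\in\mathbb Z$, $\binom mc=m(m-1)\cdots(m-c+1)/c!$ is the binomial polynomial. In $\mathbb ZG$,
\begin{equation}\label{eq:comm}
[g,h]-1=g^{-1}h^{-1}\bigl((g-1)(h-1)-(h-1)(g-1)\bigr).
\end{equation}

\begin{lemma}\label{lem:basic}
Let $G$, $G_1$, $G_2$ be groups and $n\geq1$.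
\begin{itemize}
\item[(a)] $\gamma_n(G)\subseteq\delta_n(G)$, and every homomorphism $G_1\to G_2$ maps $\delta_n(G_1)$ into $\delta_n(G_2)$.
\item[(b)] $\delta_2(G)=\gamma_2(G)$.
\item[(c)] $\delta_n(G/\gamma_n(G))=\delta_n(G)/\gamma_n(G)$.
\item[(d)] If $\delta_n(G_1)\neq\gamma_n(G_1)$, then $\delta_n(G_1\times G_2)\neq\gamma_n(G_1\times G_2)$.
\item[(e)] If $G/G'$ is cyclic, then $\delta_n(G)=\gamma_n(G)$ for all $n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:comm}, $[\delta_m(G),G]\subseteq\delta_{m+1}(G)$, and the inclusion follows by induction. A homomorphism of groups induces a ring map of group rings that respects the augmentation ideals and their powers.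

(b) The additive map $\mathbb ZG\to G/G'$ with $g\mapsto gG'$ sends $(g-1)(h-1)=gh-g-h+1$ to the identity, so it kills $\mathfrak g^2$. It sends $g-1$ to $gG'$. Hence $g-1\in\mathfrak g^2$ forces $g\in G'$.

(c) The kernel of $\mathbb ZG\to\mathbb Z[G/\gamma_n(G)]$ is the ideal generated by the elements $k-1$ with $k\in\gamma_n(G)$, and it lies in $\mathfrak g^n$ by (a). So $\mathfrak g^n$ is the full preimage of the $n$-th power of the augmentation ideal of $G/\gamma_n(G)$.

(d) Let $w\in\delta_n(G_1)\setminus\gamma_n(G_1)$. Then $(w,1)\in\delta_n(G_1\times G_2)$ by (a), and projection to $G_1$ shows $(w,1)\notin\gamma_n(G_1\times G_2)$.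

(e) The group $G/\gamma_3(G)$ is generated by one element and the central subgroup $G'/\gamma_3(G)$, so it is abelian. Thus $\gamma_2(G)=\gamma_3(G)$, and by induction $\gamma_2(G)=\gamma_n(G)$ for all $n\geq2$. For such $n$, $\gamma_n(G)\subseteq\delta_n(G)\subseteq\delta_2(G)=\gamma_2(G)=\gamma_n(G)$. For $n=1$ both groups equal $G$.
\end{proof}

The one textbook theorem we need describes the lower central series of a free group by noncommutative power series.

\begin{theorem}[Magnus; see {\cite[\S5.7]{MKS}}]\label{thm:magnus}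
Let $F_r$ be free on $z_1,\dots,z_r$ and let $\mathbb Z\langle\langle Z_1,\dots,Z_r\rangle\rangle$ be the ring of power series in noncommuting variables. Under the homomorphism $z_i\mapsto1+Z_i$ to its unit group, an element $g\in F_r$ maps to $1+(\text{terms of degree}\geq n)$ if and only if $g\in\gamma_n(F_r)$.
\end{theorem}

The $n$-th power of the augmentation ideal of $F_r$ maps to series of order at least $n$, so the theorem gives $\delta_n(F_r)=\gamma_n(F_r)$.

\section{Stretching the dimension series}\label{sec:idea}

By Lemma~\ref{lem:basic}(c) we may replace $H$ by $H/\gamma_n(H)$ in Theorems~\ref{thm:B} and~\ref{thm:C}; the number of generators and the relations $h_i^q=1$ are preserved. So from here to the end of Section~\ref{sec:amp},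
\[
H=\langle h_1,\dots,h_r\rangle,\qquad\gamma_n(H)=1,\qquad n\geq2,
\]
and the group to be transported is $\delta_n(H)$. Let $R$ be the set of words $\rho(z_1,\dots,z_r)$ in the free group $F_r$ with $\rho(h_1,\dots,h_r)=1$. Elements $y_1,\dots,y_r$ of a group $G$ are the images of $h_1,\dots,h_r$ under a homomorphism $H\to G$ exactly when $\rho(y_1,\dots,y_r)=1$ for all $\rho\in R$.

Suppose that $H$ is mapped into $\gamma_N(G)$. Then both series are stretched by the factor $N$: $\gamma_c(H)$ lands in $\gamma_{cN}(G)$ and $\delta_c(H)$ lands in $\delta_{cN}(G)$. A nontrivial element $w\in\delta_n(H)$ lies in $\gamma_c(H)$ only for $c\leq n-1$. If $G$ has no relations beyond those forced by $H$, one expects the image of $w$ to lie no deeper than $\gamma_{(n-1)N}(G)$, while it does lie in $\delta_{nN}(G)$. The gap of one step in $H$ becomes a gap of $N$ steps in $G$. The following lemma isolates what has to be proved.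

\begin{lemma}\label{lem:detect}
Let $\theta\colon H\to G$ be a homomorphism with $\theta(h_i)\in\gamma_N(G)$ for all $i$, and let $j\leq nN$. Suppose that $\pi\colon G\to D\rtimes P$ is a homomorphism to a semidirect product such that $\pi\theta$ is injective with image in $D$, and $\gamma_j(\pi(G))\subseteq P$. Then $\theta$ induces an embedding of $\delta_n(H)$ in $\delta_j(G)/\gamma_j(G)$.
\end{lemma}

\begin{proof}
We have $\theta(H)\subseteq\gamma_N(G)$, so $\theta(h)-1\in\mathfrak g^N$ for all $h\in H$ by Lemma~\ref{lem:basic}(a). The augmentation ideal $\mathfrak h$ of $\mathbb ZH$ is spanned by the elements $h-1$. Hence $\theta(\mathfrak h)\subseteq\mathfrak g^N$, $\theta(\mathfrak h^n)\subseteq\mathfrak g^{nN}$, and $\theta(\delta_n(H))\subseteq\delta_{nN}(G)\subseteq\delta_j(G)$. If $\theta(h)\in\gamma_j(G)$, then $\pi\theta(h)\in D\cap\gamma_j(\pi(G))\subseteq D\cap P=1$, so $h=1$.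
\end{proof}

Producing $G$ and $\theta$ is easy. Take generators $a_1,\dots,a_r,t$, put $y_i=[a_i,t,\dots,t]$ with $N-1$ entries $t$, and impose the relations $\rho(y_1,\dots,y_r)=1$ for $\rho\in R$. For $N\geq2$ all relators lie in the commutator subgroup, so $G/G'\cong\mathbb Z^{r+1}$ whatever $H$ and $N$ are. The difficulty is to show that an element of a group given by a presentation is \emph{not} in $\gamma_j$. For this we need the test map $\pi$: a concrete group in which each $h_i$ is an iterated commutator with $t$ and whose lower central series can be bounded.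

Let $H^{\mathbb Z}$ be the group of all functions $f\colon\mathbb Z\to H$ under pointwise multiplication, and let $t$ act by $(t^{-1}ft)(m)=f(m+1)$. In $H^{\mathbb Z}\rtimes\langle t\rangle$ we have $[f,t](m)=f(m)^{-1}f(m+1)$. For $h\in H$ and $\varphi\colon\mathbb Z\to\mathbb Z$ the commutator of the function $h^{\varphi}$ with $t$ is $h^{D\varphi}$, where $D\varphi(m)=\varphi(m+1)-\varphi(m)$. Since $D\binom mk=\binom m{k-1}$, the function $\alpha_i(m)=h_i^{\binom m{N-1}}$ is an $(N-1)$-fold antidifference of the constant function $h_i$. So $a_i\mapsto\alpha_i$, $t\mapsto t$ sends $y_i$ to the constant $h_i$, all relators of $G$ are killed, and $\pi\theta$ is the embedding of $H$ as the constant functions. It remains to bound the lower central series of $E=\langle\alpha_1,\dots,\alpha_r,t\rangle$.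

\begin{example}\label{ex:small}
Let $n=3$, $N=2$, $r=2$. Then $z=[h_1,h_2]$ is central in $H$, $[h_1^k,h_2^l]=z^{kl}$, and $\alpha_i(m)=h_i^m$. A function $z^{\varphi}$ commutes with $\alpha_1$ and $\alpha_2$, and a constant function commutes with $t$. Up to inverses, the nontrivial left-normed commutators in the generators of $E$ are therefore the following functions of $m$.
\begin{center}
\begin{tabular}{cl}
weight & values\\
\hline
$2$ & $[\alpha_i,t]=h_i$,\quad $[\alpha_1,\alpha_2]=z^{m^2}$\\
$3$ & $[\alpha_1,t,\alpha_2]=[\alpha_2,t,\alpha_1]^{-1}=z^{m}$,\quad $[\alpha_1,\alpha_2,t]=z^{2m+1}$\\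
$4$ & $[\alpha_1,t,\alpha_2,t]=z$,\quad $[\alpha_1,\alpha_2,t,t]=z^2$
\end{tabular}
\end{center}
The commutators of weight $4$ are central, so those of weight $5$ are trivial. A group in which all left-normed commutators of weight $j$ in the generators are trivial has $\gamma_j=1$: those of weight $j-1$ are central, and one factors them out and uses induction. Hence $\gamma_5(E)=1$, and $5$ is the least integer above $(n-1)N=4$. If $z\neq1$ then $\gamma_4(E)\neq1$, so the bound cannot be lowered.
\end{example}

The table shows the general pattern. A commutator with $c\geq1$ entries $\alpha_i$ and $k$ entries $t$ takes values in $\gamma_c(H)$, each $\alpha_i$ contributes $N-1$ to the degree of the exponent, and each $t$ lowers the degree by one. In terms of the weight $j=c+k$ the degree is at most $c(N-1)-k=cN-j$. A nontrivial commutator needs $c\leq n-1$ and $cN-j\geq0$, so $j\leq(n-1)N$.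

Two things are needed to turn this count into a proof. First, for nonabelian $H$ the operation $f\mapsto[f,t]$ is not multiplicative, and a function with values in $\gamma_c(H)$ also has components in the deeper layers, of higher degree. We make everything linear by lifting $H$ to a free nilpotent group and embedding that group in a truncated algebra. Second, for Theorem~\ref{thm:C} one letter $t$ is not enough, so we replace $\langle t\rangle$ by a free group $\Phi$ and need analogues of binomial coefficients and of degree for functions on $\Phi$.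

\begin{remark}
The construction leaves the metabelian world, as it must. If $\delta_n(H)\neq1$, then $H$ is nonabelian by Lemma~\ref{lem:basic}(b), and $\theta$ embeds $H$ in $\gamma_N(G)\subseteq G'$.
\end{remark}

\section{Polynomial functions on a free group}\label{sec:poly}

Let $\Phi$ be the free group on a finite set $S$, and let $\mathcal M\colon\Phi\to\mathbb Z\langle\langle T_s:s\in S\rangle\rangle^\times$ be the homomorphism $s\mapsto1+T_s$. A \emph{word} is a positive word $W=s_1\cdots s_m$ in the letters of $S$, of length $|W|=m\geq0$. For $x\in\Phi$ let $\mu_W(x)\in\mathbb Z$ be the coefficient of $T_{s_1}\cdots T_{s_m}$ in $\mathcal M(x)$. For the empty word, $\mu_\emptyset=1$. For $S=\{t\}$ we have $\mathcal M(t^m)=(1+T_t)^m$ and $\mu_{t^k}(t^m)=\binom mk$. Pascal's rule generalizes: comparing coefficients in $\mathcal M(sx)=\mathcal M(x)+T_s\mathcal M(x)$ gives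
\begin{equation}\label{eq:pascal}
\mu_W(sx)-\mu_W(x)=\begin{cases}\mu_{W'}(x)&\text{if }W=sW',\\0&\text{if $W$ does not begin with $s$.}\end{cases}
\end{equation}

Let $\Delta$ be the augmentation ideal of $\mathbb Q\Phi$, with $\Delta^0=\mathbb Q\Phi$. For $d\geq0$ let $\mathcal D_d$ be the space of functions $\varphi\colon\Phi\to\mathbb Q$ whose linear extension to $\mathbb Q\Phi$ vanishes on $\Delta^{d+1}$, and put $\mathcal D_d=0$ for $d<0$. For $\Phi=\langle t\rangle$ the space $\Delta^{d+1}$ is spanned by the elements $t^m(t-1)^{d+1}$, on which $\varphi$ takes the values $D^{d+1}\varphi(m)$; so $\mathcal D_d$ consists of the polynomials in $m$ of degree at most $d$. For $p\in\Phi$ write $\varphi^p(x)=\varphi(px)$.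

\begin{lemma}\label{lem:poly}
For all integers $d,d'$:
\begin{itemize}
\item[(i)] $\mathcal D_d\subseteq\mathcal D_{d+1}$, and $\varphi^p\in\mathcal D_d$ for $\varphi\in\mathcal D_d$, $p\in\Phi$;
\item[(ii)] $\mathcal D_d\mathcal D_{d'}\subseteq\mathcal D_{d+d'}$ for the pointwise product;
\item[(iii)] if $p\in\gamma_l(\Phi)$ and $\varphi\in\mathcal D_d$, then $\varphi^p-\varphi\in\mathcal D_{d-l}$;
\item[(iv)] $\mu_W\in\mathcal D_{|W|}$ and $\binom{\mu_W}c\in\mathcal D_{c|W|}$ for $c\geq1$.
\end{itemize}
\end{lemma}

\begin{proof}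
Statements (i)--(iii) are trivial when $d$ or $d'$ is negative, so let $d,d'\geq0$.

(i) We have $\Delta^{d+2}\subseteq\Delta^{d+1}$ and $p\Delta^{d+1}\subseteq\Delta^{d+1}$.

(ii) The linear extension of $\varphi\psi$ is the composite of the ring map $\mathbb Q\Phi\to\mathbb Q\Phi\otimes\mathbb Q\Phi$, $p\mapsto p\otimes p$, with the functional $\varphi\otimes\psi$. The ring map sends $p-1$ to $(p-1)\otimes1+1\otimes(p-1)+(p-1)\otimes(p-1)$. So it sends a product of $d+d'+1$ such factors into $\sum\Delta^a\otimes\Delta^b$ with $a+b=d+d'+1$. In each summand $a\geq d+1$ or $b\geq d'+1$, so $\varphi\otimes\psi$ vanishes on it.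

(iii) The linear extension of $\varphi^p-\varphi$ is $y\mapsto\varphi((p-1)y)$, and $p-1\in\Delta^l$ by Lemma~\ref{lem:basic}(a). If $l\leq d$, then $(p-1)\Delta^{d-l+1}\subseteq\Delta^{d+1}$. If $l>d$, then $(p-1)\mathbb Q\Phi\subseteq\Delta^{d+1}$ and $\varphi^p-\varphi=0$.

(iv) The linear extension of $\mathcal M$ is a ring map that sends $\Delta$ to series without constant term, hence $\Delta^{|W|+1}$ to series of order at least $|W|+1$. Constant functions lie in $\mathcal D_0$, and $\binom{\mu_W}c$ is a rational multiple of a product of $c$ functions $\mu_W-k\in\mathcal D_{|W|}$; apply (ii). This step is the reason for working over $\mathbb Q$.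
\end{proof}

\section{The test groups and their lower central series}\label{sec:test}

Let $F$ be the free group on $S\sqcup\{a_1,\dots,a_r\}$. For a word $V=s_1\cdots s_m$ put
\[
y_i(V)=[a_i,s_1,\dots,s_m]\in\gamma_{m+1}(F).
\]
Let $H^\Phi$ be the group of all functions $\Phi\to H$. The rule $f^p(x)=f(px)$ defines a right action of $\Phi$, since $(f^p)^{p'}(x)=f(pp'x)$. Form $H^\Phi\rtimes\Phi$ with $p^{-1}fp=f^p$; then $[f,p](x)=f(x)^{-1}f(px)$. For a word $W$ define
\[
\pi_W\colon F\to H^\Phi\rtimes\Phi,\qquad s\mapsto s,\qquad a_i\mapsto h_i^{\mu_W},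
\]
where $h_i^{\mu_W}$ is the function $x\mapsto h_i^{\mu_W(x)}$. For $S=\{t\}$ and $W=t^{N-1}$ this is the map of Section~\ref{sec:idea}.

\begin{proposition}\label{prop:test}
Let $W$ be a word of length $N-1$.
\begin{itemize}
\item[(a)] $\pi_W(y_i(V))=h_i^{\mu_{W'}}$ if $W=VW'$, and $\pi_W(y_i(V))=1$ if $V$ is not a prefix of $W$. In particular $\pi_W(y_i(W))$ is the constant function $h_i$.
\item[(b)] $\gamma_j(\pi_W(F))\subseteq\Phi$ for all $j>(n-1)N$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) For any word $W_0$, \eqref{eq:pascal} shows that $[h_i^{\mu_{W_0}},s]$ equals $h_i^{\mu_{W_1}}$ if $W_0=sW_1$ and equals $1$ otherwise. Apply this to the letters of $V$ in turn.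

(b) \emph{Linearization.} Let $\mathcal A=\bigoplus_{c<n}\mathcal A_c$ be the free associative $\mathbb Q$-algebra on $Z_1,\dots,Z_r$ modulo the terms of degree at least $n$, graded by degree, and let $\tilde H\subseteq\mathcal A^\times$ be generated by the elements $1+Z_i$. By Theorem~\ref{thm:magnus}, $z_i\mapsto1+Z_i$ induces an isomorphism $F_r/\gamma_n(F_r)\cong\tilde H$. Since $\gamma_n(H)=1$, there is a surjection $\lambda\colon\tilde H\to H$ with $1+Z_i\mapsto h_i$; this is where the hypothesis on $H$ enters. Let $\tilde E\subseteq\tilde H^\Phi\rtimes\Phi$ be generated by $\Phi$ and the functions $\tilde\alpha_i=(1+Z_i)^{\mu_W}$. Applying $\lambda$ pointwise defines a homomorphism $\tilde H^\Phi\rtimes\Phi\to H^\Phi\rtimes\Phi$ that is the identity on $\Phi$ and maps $\tilde E$ onto $\pi_W(F)$. So it suffices to prove $\gamma_j(\tilde E)\subseteq\Phi$ for $j>(n-1)N$.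

\emph{The filtration.} The functions $\Phi\to\mathcal A$ form a ring under pointwise operations, and $\Phi$ acts on it by the ring automorphisms $f\mapsto f^p$. The count in Section~\ref{sec:idea} says that a commutator of weight $j$ should have degree at most $cN-j$ in layer $c$. We take this as a definition. For $j\geq1$ let $\mathcal P_j$ be the space of functions $f=\sum_{c=1}^{n-1}f_c$ such that $f_c$ takes values in $\mathcal A_c$ and its coordinates in the monomial basis of $\mathcal A_c$ lie in $\mathcal D_{cN-j}$. Then: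
\begin{itemize}
\item[(P1)] $\mathcal P_{j+1}\subseteq\mathcal P_j$ and $\mathcal P_j^p=\mathcal P_j$, by Lemma~\ref{lem:poly}(i);
\item[(P2)] $\mathcal P_i\mathcal P_j\subseteq\mathcal P_{i+j}$, because $(fg)_c=\sum_{a+b=c}f_ag_b$ and $(aN-i)+(bN-j)=cN-(i+j)$, by Lemma~\ref{lem:poly}(ii);
\item[(P3)] $f^p-f\in\mathcal P_{j+l}$ for $f\in\mathcal P_j$ and $p\in\gamma_l(\Phi)$, by Lemma~\ref{lem:poly}(iii);
\item[(P4)] $\mathcal P_j=0$ for $j>(n-1)N$, because then $cN-j<0$ for all $c\leq n-1$.
\end{itemize}
Put $U_j=1+\mathcal P_j$. By (P1) and (P2), $\mathcal P_j$ is closed under products, and $f^n=0$ for $f\in\mathcal P_j$, so $(1+f)^{-1}=\sum_{k<n}(-f)^k\in U_j$. Thus $U_j$ is a group, invariant under $\Phi$. In $\Gamma=U_1\rtimes\Phi$ we have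
\[
[1+f,1+g]-1=(1+f)^{-1}(1+g)^{-1}(fg-gf),\qquad[1+f,p]-1=(1+f)^{-1}(f^p-f).
\]
Since $U_1\mathcal P_k\subseteq\mathcal P_k$, (P2) and (P3) give
\begin{equation}\label{eq:UU}
[U_i,U_j]\subseteq U_{i+j},\qquad[U_i,\gamma_l(\Phi)]\subseteq U_{i+l}.
\end{equation}

\emph{A central series of $\Gamma$.} Each $U_j$ is normal in $\Gamma$: it is invariant under $\Phi$, and $[U_j,U_1]\subseteq U_j$. Put $\Gamma_j=U_j\gamma_j(\Phi)$, a subgroup. It is normalized by $\Phi$, and by $U_1$ because $u^{-1}pu=p[p,u]\in\gamma_j(\Phi)U_{j+1}$ for $p\in\gamma_j(\Phi)$, $u\in U_1$. By \eqref{eq:UU} the four subgroups $[U_j,U_1]$, $[U_j,\Phi]$, $[\gamma_j(\Phi),U_1]$ and $[\gamma_j(\Phi),\Phi]$ lie in $\Gamma_{j+1}$. So modulo the normal subgroup $\Gamma_{j+1}$ a generating set of $\Gamma_j$ commutes with a generating set of $\Gamma$, that is, $[\Gamma_j,\Gamma]\subseteq\Gamma_{j+1}$. As $\Gamma_1=\Gamma$, induction gives $\gamma_j(\Gamma)\subseteq\Gamma_j$ for all $j$.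

\emph{The generators.} The binomial series gives $\tilde\alpha_i-1=\sum_{c=1}^{n-1}\binom{\mu_W}cZ_i^c$. By Lemma~\ref{lem:poly}(iv), $\binom{\mu_W}c\in\mathcal D_{c(N-1)}\subseteq\mathcal D_{cN-1}$. Hence $\tilde\alpha_i\in U_1$ and $\tilde E\subseteq\Gamma$. For $j>(n-1)N$, (P4) gives $U_j=1$, so $\gamma_j(\tilde E)\subseteq\Gamma_j=\gamma_j(\Phi)\subseteq\Phi$.
\end{proof}

\section{Amplification}\label{sec:amp}

We may now impose the relations of $H$ on the tuples $y_1(W),\dots,y_r(W)$ for several words $W$ at once, provided each test map kills all the relators. If $V$ is a proper prefix of $W=VW'$, then $\pi_W(y_i(V))=h_i^{\mu_{W'}}$, and nothing forces the powers $h_1^m,\dots,h_r^m$ to satisfy the relations of $H$. This is the only obstacle. Call a set $\mathcal W$ of words \emph{prefix-free} if no member is a prefix of another member. We write $\langle\langle\,\cdot\,\rangle\rangle$ for normal closure.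

\begin{proposition}\label{prop:amp}
Let $\mathcal W$ be a prefix-free set of nonempty words and
\[
G(\mathcal W)=F/\langle\langle\rho(y_1(V),\dots,y_r(V)):\rho\in R,\ V\in\mathcal W\rangle\rangle .
\]
Then $G=G(\mathcal W)$ is generated by $r+|S|$ elements and $G/G'\cong\mathbb Z^{r+|S|}$. If $W\in\mathcal W$ has length $N-1$, then $\delta_n(H)$ embeds in $\delta_j(G)/\gamma_j(G)$ for $(n-1)N<j\leq nN$.
\end{proposition}

\begin{proof}
The words are nonempty, so all $y_i(V)$ and all relators lie in $F'$, and $G/G'\cong F/F'$. Fix $W\in\mathcal W$ of length $N-1$. By Proposition~\ref{prop:test}(a), $\pi_W$ sends $\rho(y_1(V),\dots,y_r(V))$ to the constant function $\rho(h_1,\dots,h_r)=1$ if $V=W$, and to $\rho(1,\dots,1)=1$ if $V\neq W$. So $\pi_W$ induces $\pi\colon G\to H^\Phi\rtimes\Phi$. The relators with $V=W$ give a homomorphism $\theta\colon H\to G$, $h_i\mapsto y_i(W)\in\gamma_N(G)$, and $\pi\theta$ is the embedding of $H$ as constant functions because the two maps agree on generators. Proposition~\ref{prop:test}(b) supplies the last hypothesis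 of Lemma~\ref{lem:detect}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Take $S=\{t\}$ and $\mathcal W=\{t^{N-1}\}$, a nonempty word because $N\geq2$.
\end{proof}

The lower end of the range is sharp for the transported element: if $w\in\gamma_{n-1}(H)$, then $\theta(w)\in\gamma_{(n-1)N}(G)$. Consecutive ranges leave no gap once $N$ is large enough.

\begin{lemma}\label{lem:cover}
For $n\geq3$ every integer $j>(n-1)^2$ satisfies $(n-1)N<j\leq nN$ for some $N\geq n-1\geq2$.
\end{lemma}

\begin{proof}
The range for $N=n-1$ starts at $(n-1)^2+1$. The range for $N+1$ starts at $(n-1)(N+1)+1$, which is at most $nN+1$ when $N\geq n-1$.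
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(a)]
Over one letter any two words are prefixes of one another in one direction, so we add a letter that marks the end. Let $S=\{t_1,t_2\}$ and $W_N=t_1^{N-2}t_2$ for $N\geq2$. These words have length $N-1$ and form a prefix-free set $\mathcal W$, since $t_2$ occurs only as the last letter. By Proposition~\ref{prop:amp}, $\mathcal G=G(\mathcal W)$ has the embedding for every $j$ in one of the ranges $(n-1)N<j\leq nN$, $N\geq2$. Apply Lemma~\ref{lem:cover}.
\end{proof}

For part (b) we want the additional relations $a_i^q=1$ and $s^q=1$. The first is respected by $\pi_W$ because $h_i^q=1$. For the second, $s^q$ must act trivially on the functions $h_i^{\mu_W}$, so $\mu_W\bmod q$ must be a function on $\bar\Phi=\Phi/\langle\langle s^q:s\in S\rangle\rangle$. The words of part (a) fail this test: for $W=t_1^qt_2$ we have $\mu_W(t_1^qt_2)=1$ and $\mu_W(t_2)=0$. Words without repeated letters pass it.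

\begin{lemma}\label{lem:modq}
If no two adjacent letters of $W$ are equal, then $\mu_W\bmod q$ factors through $\bar\Phi$.
\end{lemma}

\begin{proof}
In $(\mathbb Z/q)\langle\langle T_s:s\in S\rangle\rangle$ let $I$ be the two-sided ideal of series all of whose monomials contain $T_sT_s$ for some $s$. The coefficient of the monomial attached to $W$ is well defined modulo $I$. So $\mu_W\bmod q$ factors through the homomorphism from $\Phi$ to the units of the quotient ring by $I$. There $s^q\mapsto(1+T_s)^q=1+qT_s=1$.
\end{proof}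

\begin{proof}[Proof of Theorem~\ref{thm:C}(b)]
Let $S=\{t_1,t_2,t_3\}$, and for $N\geq2$ let $W_N$ be the alternating word $t_1t_2t_1\cdots$ of length $N-2$ followed by $t_3$. These words have length $N-1$, form a prefix-free set, and have no two equal adjacent letters. Let $\mathcal G$ be the quotient of $F$ by the normal closure of
\[
s^q\ (s\in S),\qquad a_i^q\ (1\leq i\leq r),\qquad\rho(y_1(W_N),\dots,y_r(W_N))\ (\rho\in R,\ N\geq2).
\]
The relators of the third kind lie in $F'$, so $\mathcal G/\mathcal G'\cong(\mathbb Z/q)^{r+3}$.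

Fix $N$ and $W=W_N$. Regard $H^{\bar\Phi}$ as the subgroup of $H^\Phi$ of functions that are constant on the cosets of $\Phi_0=\ker(\Phi\to\bar\Phi)$. It is invariant under $\Phi$, it contains the constant functions, and $\Phi_0$ acts on it trivially. By Lemma~\ref{lem:modq} and $h_i^q=1$, it contains $h_i^{\mu_W}$. So $\pi_W(F)\subseteq H^{\bar\Phi}\rtimes\Phi$, and we may compose $\pi_W$ with the surjection $H^{\bar\Phi}\rtimes\Phi\to H^{\bar\Phi}\rtimes\bar\Phi$, which is the identity on $H^{\bar\Phi}$ and maps $\Phi$ onto $\bar\Phi$. Call the composite $\bar\pi_W$. It kills $s^q$; it kills $a_i^q$ because $h_i^{q\mu_W}=1$; and it kills the relators of the third kind because $\pi_W$ does, by the proof of Proposition~\ref{prop:amp}. So it induces $\pi\colon\mathcal G\to H^{\bar\Phi}\rtimes\bar\Phi$. With $\theta\colon h_i\mapsto y_i(W)$, Proposition~\ref{prop:test} shows that $\pi\theta$ is the embedding of $H$ as constant functions and that $\gamma_j(\pi(\mathcal G))\subseteq\bar\Phi$ for $j>(n-1)N$. Lemmas~\ref{lem:detect} and~\ref{lem:cover} finish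 the proof.
\end{proof}

\section{A four-generator group with $\gamma_4=1\neq\delta_4$}\label{sec:seed}

\begin{proposition}\label{prop:seed}
There is a $4$-generator group $H_4$ with $\gamma_4(H_4)=1$ and $\delta_4(H_4)\neq1$. It has a quotient $\bar H_4$ with the same two properties whose four generators have order dividing $2^{14}$.
\end{proposition}

The source of the discrepancy is a factor $2$. Let $w=\prod_{i<j}[X_i,X_j]^{c_{ij}}$, extend $c_{ij}$ antisymmetrically, and put $u_i=X_i-1$. To leading order, \eqref{eq:comm} gives $w-1\approx\sum_{i<j}c_{ij}(u_iu_j-u_ju_i)=\sum_{i\neq j}c_{ij}u_iu_j$, a sum over ordered pairs. In each term one can absorb the coefficient into the second factor, $c_{ij}u_iu_j\approx u_i(X_j^{c_{ij}}-1)$, and substitute a relation for the power of $X_j$. The parallel computation in the group starts from the product of $[X_i,X_j]^{c_{ij}}$ over ordered pairs. Since $[X_j,X_i]^{c_{ji}}=[X_i,X_j]^{c_{ij}}$, it gives information on $w^2$, not on $w$. So we look for relations that force $w-1$ into the fourth power of the augmentation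 ideal, and for a model of them in which $w$ has order $2$. The relations will express $X_i^{d_i}$ through commutators $B_l$. The model is a quotient of a Heisenberg-type group containing the $X_i$ and $B_i$, extended by one more generator $Y$ whose role is to make the $B_i$ commutators.

\subsection*{Construction}
Let $(d_1,d_2,d_3)=(8,32,128)$, let $\beta$ be the antisymmetric matrix below, and for $i\neq j$ put $c_{ij}=d_id_j/(2\beta_{ij})$ and $k_{ij}=c_{ij}/d_j=d_i/(2\beta_{ij})$:
\[
\beta=\begin{pmatrix}0&2&4\\-2&0&8\\-4&-8&0\end{pmatrix},\qquad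
(c_{12},c_{13},c_{23})=(64,128,256),\qquad
(k_{ij})=\begin{pmatrix}\cdot&2&1\\-8&\cdot&2\\-16&-8&\cdot\end{pmatrix}.
\]
Then $c_{ji}=-c_{ij}$, and both $d_i$ and $d_j$ divide $c_{ij}$. Let $\epsilon_{ij}=1$ for $i=j$ and $\epsilon_{ij}=0$ otherwise. Let $\Lambda=\mathbb Z^6$ with basis $e_i,b_i$ $(i=1,2,3)$, and let $\omega\colon\Lambda\times\Lambda\to\mathbb Q$ be the alternating form with
\[
\omega(e_i,e_j)=-\frac{\beta_{ij}}{d_id_j},\qquad\omega(b_i,e_j)=\frac{\epsilon_{ij}}{d_i},\qquad\omega(b_i,b_j)=0 .
\]
The automorphism $\eta$ of $\Lambda$ with $\eta e_i=e_i+b_i$, $\eta b_i=b_i$ preserves $\omega$. Indeed $\omega(\eta e_i,\eta e_j)=\omega(e_i,e_j)-\epsilon_{ij}/d_j+\epsilon_{ij}/d_i=\omega(e_i,e_j)$, and $\omega(\eta b_i,\eta v)=\omega(b_i,v)$ because $\eta v-v$ lies in the span of the $b_l$.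

Let $L\subseteq\Lambda$ be spanned by $\sigma_i=d_ie_i+\sum_l\beta_{il}b_l$ and $\tau_i=d_ib_i$; these vectors encode the intended relations. From $\eta\sigma_i=\sigma_i+\tau_i$ and $\eta\tau_i=\tau_i$ we get $\eta L=L$. The values $\omega(e_i,e_j)$ are chosen so that $\omega(\sigma_i,e_j)=-\beta_{ij}/d_j+\beta_{ij}/d_j=0$. Further,
\[
\omega(\sigma_i,b_j)=-\epsilon_{ij},\qquad\omega(\tau_i,e_j)=\epsilon_{ij},\qquad\omega(\tau_i,b_j)=0,
\]
and therefore
\[
\omega(\sigma_i,\sigma_j)=-\beta_{ji}=\beta_{ij},\qquad\omega(\sigma_i,\tau_j)=-d_j\epsilon_{ij},\qquad\omega(\tau_i,\tau_j)=0 .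
\]
All $\beta_{ij}$ and $d_j$ are even, so $\omega(L,\Lambda)\subseteq\mathbb Z$ and $\frac12\omega(L,L)\subseteq\mathbb Z$.

Let $\tilde M=\Lambda\times\mathbb Q$ with the product $(v,z)(v',z')=(v+v',z+z'+\frac12\omega(v,v'))$. It is associative because $\omega$ is bilinear, and since $\omega(v,v)=0$ we have $(v,z)^k=(kv,kz)$ for $k\in\mathbb Z$. Multiplying out gives $[(v,z),(v',z')]=(0,\omega(v,v'))$. The set $K=L\times\mathbb Z$ is a subgroup because $\frac12\omega(L,L)\subseteq\mathbb Z$, it is normal because $\omega(L,\Lambda)\subseteq\mathbb Z$, and it is invariant under the automorphism $(v,z)\mapsto(\eta v,z)$. Let $M=\tilde M/K$; we denote elements of $M$ by representatives. Let $Y$ have infinite order and form $M\rtimes\langle Y\rangle$ with $Y(v,z)Y^{-1}=(\eta v,z)$. Define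
\[
H_4=\langle X_1,X_2,X_3,Y\rangle,\qquad X_i=(e_i,0).
\]
The image $C$ of $0\times\mathbb Q$ in $M$ is central in $M\rtimes\langle Y\rangle$, and $C\cong\mathbb Q/\mathbb Z$ because $K\cap(0\times\mathbb Q)=0\times\mathbb Z$.

\subsection*{Nilpotency class}
Let $\Lambda_1$ be the span of $b_1,b_2,b_3$ and let $M_1$ be the image of $\Lambda_1\times\mathbb Q$ in $M$. It contains $C\supseteq M'$ and $Y$ fixes it elementwise, so it is normal in $M\rtimes\langle Y\rangle$. The quotient $M/M_1\cong\Lambda/(L+\Lambda_1)$ is abelian with trivial action of $\eta$. Hence $\gamma_2(H_4)\subseteq M_1$. Elements of $M_1$ commute with $Y$, and with $M$ modulo $C$, so $\gamma_3(H_4)\subseteq C$ and $\gamma_4(H_4)=1$.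

\subsection*{Relations}
Put
\[
B_i=[X_i,Y^{-1}]=X_i^{-1}\,YX_iY^{-1}=(-e_i,0)(e_i+b_i,0)=\bigl(b_i,\tfrac1{2d_i}\bigr)\in\gamma_2(H_4).
\]
The $B_i$ commute with one another. Since $[B_3,X_3]=(0,\frac1{128})\in\gamma_3(H_4)$,
\begin{equation}\label{eq:g3}
(0,z)\in\gamma_3(H_4)\qquad\text{for all }z\in\tfrac1{128}\mathbb Z .
\end{equation}
We have $\omega(d_ie_i,\sum_l\beta_{il}b_l)=-\beta_{ii}=0$, and $(\sigma_i,0)\in K$. Hence
\[
X_i^{d_i}\prod_lB_l^{\beta_{il}}=\Bigl(\sigma_i,\sum_l\frac{\beta_{il}}{2d_l}\Bigr)=\Bigl(0,\sum_l\frac{\beta_{il}}{2d_l}\Bigr)=:\zeta_i .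
\]
The $\beta_{il}$ are even, so $\zeta_i\in\gamma_3(H_4)$ by \eqref{eq:g3}. Also $B_i^{d_i}=(\tau_i,\frac12)=(0,\frac12)$. Thus
\begin{equation}\label{eq:rel}
X_i^{d_i}=\zeta_i\prod_lB_l^{-\beta_{il}},\qquad\zeta_i\in\gamma_3(H_4),\qquad B_i^{d_i}\in\gamma_3(H_4).
\end{equation}

\subsection*{The element $w$}
Each factor $[X_i,X_j]^{c_{ij}}$ equals $(0,-c_{ij}\beta_{ij}/(d_id_j))=(0,-\frac12)$. So
\[
w=\prod_{i<j}[X_i,X_j]^{c_{ij}}=(0,-\tfrac32)\neq1 .
\]

\begin{lemma}\label{lem:w}
$w\in\delta_4(H_4)$.
\end{lemma}

\begin{proof}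
Let $\mathfrak h$ be the augmentation ideal of $\mathbb ZH_4$ and $u_i=X_i-1$. Congruences are modulo $\mathfrak h^4$. We use only \eqref{eq:rel}, $B_i\in\gamma_2(H_4)$, and two facts.
\begin{itemize}
\item[(F1)] If $d_i\mid c$, then $cu_i\in\mathfrak h^2$. It suffices to take $c=d_i$. Then $X_i^c-1=cu_i+\sum_{s\geq2}\binom csu_i^s$, and $X_i^c\in\gamma_2(H_4)$ by \eqref{eq:rel}.
\item[(F2)] For $g,h\in\gamma_2(H_4)$ we have $gh-1=(g-1)+(h-1)+(g-1)(h-1)\equiv(g-1)+(h-1)$. So $g\mapsto g-1$ is a homomorphism $\gamma_2(H_4)\to\mathfrak h^2/\mathfrak h^4$, and $g^m-1\equiv m(g-1)$ for $m\in\mathbb Z$.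
\end{itemize}

\emph{Step 1: from commutators to products.} By (F2) and \eqref{eq:comm},
\[
w-1\equiv\sum_{i<j}c_{ij}X_i^{-1}X_j^{-1}(u_iu_j-u_ju_i).
\]
Since $d_i\mid c_{ij}$, (F1) gives $c_{ij}(u_iu_j-u_ju_i)\in\mathfrak h^3$. As $X_i^{-1}X_j^{-1}-1\in\mathfrak h$, the factor $X_i^{-1}X_j^{-1}$ may be dropped. By antisymmetry, $w-1\equiv\sum_{i\neq j}c_{ij}u_iu_j$.

\emph{Step 2: absorbing the coefficient.} Let $i\neq j$ and $c=|c_{ij}|$. The binomial expansion gives $u_i(X_j^c-1)\equiv cu_iu_j+(c-1)\frac c2u_iu_j^2$. For $\{i,j\}=\{1,2\},\{1,3\},\{2,3\}$ we have $\frac c2=32,64,128$, which is divisible by $d_{\min(i,j)}=8,8,32$. So $\frac c2u_i\in\mathfrak h^2$ or $\frac c2u_j\in\mathfrak h^2$ by (F1), and in both cases $\frac c2u_iu_j^2\in\mathfrak h^4$. Since $d_j\mid c$, we have $X_j^c\in\gamma_2(H_4)$, and (F2) gives $X_j^{-c}-1\equiv-(X_j^c-1)$. Hence $c_{ij}u_iu_j\equiv u_i(X_j^{c_{ij}}-1)$ for both signs of $c_{ij}$.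

\emph{Step 3: substituting the relation.} We have $X_j^{c_{ij}}=(X_j^{d_j})^{k_{ij}}$ with $k_{ij}\in\mathbb Z$. By \eqref{eq:rel} and (F2), $X_j^{c_{ij}}-1\equiv k_{ij}(\zeta_j-1)-k_{ij}\sum_l\beta_{jl}(B_l-1)$, and $u_i(\zeta_j-1)\in\mathfrak h^4$. Therefore
\[
w-1\equiv\sum_{i,l}m_{il}\,u_i(B_l-1),\qquad m_{il}=-\sum_{j\neq i}k_{ij}\beta_{jl}.
\]
With $\beta_j$ the $j$-th row of $\beta$, the rows of $(m_{il})$ are $-2\beta_2-\beta_3$, $8\beta_1-2\beta_3$ and $16\beta_1+8\beta_2$:
\[
(m_{il})=\begin{pmatrix}8&8&-16\\8&32&32\\-16&32&128\end{pmatrix}.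
\]

\emph{Step 4: each term vanishes.} Every $m_{il}$ is divisible by $d_{\min(i,l)}$: the first row and column by $8$, the entries $m_{22},m_{23},m_{32}$ by $32$, and $m_{33}$ by $128$. If $d_i\mid m_{il}$, then $m_{il}u_i(B_l-1)\in\mathfrak h^2\mathfrak h^2$ by (F1). If $d_l\mid m_{il}$, then $m_{il}(B_l-1)\equiv B_l^{m_{il}}-1\in\mathfrak h^3$ by (F2) and \eqref{eq:rel}, so $m_{il}u_i(B_l-1)\in\mathfrak h^4$. Hence $w-1\in\mathfrak h^4$.
\end{proof}

\begin{remark}
The same scheme with $k$ generators $X_1,\dots,X_k$ has $m_{ii}=-\sum_{j\neq i}d_i\beta_{ji}/(2\beta_{ij})=(k-1)d_i/2$ and $w=(0,-\frac12\binom k2)$. Step~4 needs $d_i\mid m_{ii}$, so $k$ odd, and $w\neq1$ needs $\binom k2$ odd. The smallest such $k$ is $3$.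
\end{remark}

\subsection*{The torsion quotient}
For $v\in\Lambda$ the vector $\kappa=\eta^{256}v-v$ is an integral combination of the vectors $256\,b_i=(256/d_i)\tau_i$, and $256/d_i\in\{32,8,2\}$ is even. So $\kappa\in2L$ and $\frac12\omega(v,\kappa)\in\mathbb Z$. In $\tilde M$,
\[
(v+\kappa,z)=(v,z)\bigl(\kappa,-\tfrac12\omega(v,\kappa)\bigr)\in(v,z)K .
\]
Thus $Y^{256}$ centralizes $M$ and is central in $H_4$. Let $\bar H_4=H_4/\langle Y^{256}\rangle$. Then $\gamma_4(\bar H_4)=1$. The image of $w$ lies in $\delta_4(\bar H_4)$ by Lemma~\ref{lem:basic}(a), and it is nontrivial because $\langle Y^{256}\rangle\cap M=1$. Finally $128d_ie_i=128\sigma_i-\sum_l(128\beta_{il}/d_l)\tau_l\in L$, so $X_i^{128d_i}=(128d_ie_i,0)=1$. Both $128d_i$ and $256$ divide $2^{14}$. This completes the proof of Proposition~\ref{prop:seed}.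

\section{Groups with nontrivial dimension quotients in all large degrees}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Theorem~\ref{thm:B} to $H_4$ with $r=n=4$. For each $N\geq2$ we obtain a $5$-generator group $G_N$ with $G_N/G_N'\cong\mathbb Z^5$ and $\delta_j(G_N)\neq\gamma_j(G_N)$ for $3N<j\leq4N$. The value $N=2$ gives $j=7,8$, and by Lemma~\ref{lem:cover} the values $N\geq3$ give all $j\geq10$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
(1) Take $r=n=4$, so $(n-1)^2=9$. Apply Theorem~\ref{thm:C}(a) to $H_4$, and Theorem~\ref{thm:C}(b) to $\bar H_4$ with $q=2^{14}$.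

(2) Let $A=A_0\oplus B$ with $A_0=\mathbb Z^5$ or $A_0=(\mathbb Z/2^{14})^7$. By Theorem~\ref{thm:A} and part (1), for every $j\geq10$ there is a finitely generated group $G$ with $G/G'\cong A_0$ and $\delta_j(G)\neq\gamma_j(G)$. The group $G\times B$ is finitely generated, has abelianization $A$, and has $\delta_j\neq\gamma_j$ by Lemma~\ref{lem:basic}(d). The cyclic case is Lemma~\ref{lem:basic}(e).

(3) Let $\mathcal G$ be the first group in (1). By the proof of Theorem~\ref{thm:C}(a) with $N=2$, it also has $\delta_j\neq\gamma_j$ for $j=7,8$. The group $H_4$ covers $j=4$. The degrees $5$, $6$ and $9$ lie in none of the ranges $3N<j\leq4N$, and for them we use Gupta's groups $P_5,P_6,P_9$ from \cite{Gupta}. By Lemma~\ref{lem:basic}(d), the finitely generated group $\mathcal G\times H_4\times P_5\times P_6\times P_9$ has $\delta_j\neq\gamma_j$ for all $j\geq4$. The range is optimal because $\delta_j=\gamma_j$ for $j\leq3$ in every group \cite{Passi}.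
\end{proof}

\begin{remark}
This remark depends on a cited theorem. Bartholdi and Mikhailov \cite{BM} showed that for every prime $p$ some dimension quotient $\delta_n(H)/\gamma_n(H)$ has $p$-torsion; here $n\geq4$, since the quotients vanish for $n\leq3$. Let $w\in\delta_n(H)\setminus\gamma_n(H)$ with $w^p\in\gamma_n(H)$. An expression of $w-1$ as an element of $\mathfrak h^n$ and an expression of $w^p$ as a product of commutators of weight $n$ involve finitely many elements of $H$. Let $H_0$ be generated by these elements and $w$. Then $w\in\delta_n(H_0)$, $w^p\in\gamma_n(H_0)$, and $w\notin\gamma_n(H_0)\subseteq\gamma_n(H)$. Theorem~\ref{thm:C}(a) applied to $H_0$ gives, for every prime $p$, one finitely generated group with free abelian abelianization and $p$-torsion in $\delta_j/\gamma_j$ for all large $j$.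
\end{remark}

\begin{thebibliography}{9}

\bibitem{BM}
Bartholdi and Mikhailov, \emph{Group and Lie algebra filtrations and homotopy groups of spheres}, J. Topology \textbf{16} (2023).

\bibitem{Gupta}
N.~Gupta, \emph{The dimension subgroup conjecture}, Bull. London Math. Soc. \textbf{22} (1990), 453--456.

\bibitem{LADP}
\emph{Lie Algebras and the Dimension Problem},
\texttt{http://ediss.uni-goettingen.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak 21.11130/\allowbreak 00-1735-0000-0008-5965-3/\allowbreak Doktorarbeitv2.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}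

\bibitem{MKS}
Magnus, Karrass and Solitar, \emph{Combinatorial Group Theory}.

\bibitem{Passi}
Passi, \emph{Group Rings and Their Augmentation Ideals}, LNM \textbf{715}.

\end{thebibliography}
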